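\title{The proximal map in Wasserstein space is nonexpansive}

\begin{abstract}
Let $E$ be a lower semicontinuous functional on the quadratic Wasserstein space $\mathcal P_2(\mathbb R^d)$ that is convex along generalized geodesics, and let $J_r$ be its proximal map. We prove that $W_2(J_r\mu,J_r\nu)\le W_2(\mu,\nu)$ on the closure of the domain of $E$, as in a Hilbert space, although the Hilbert space proof breaks down in $\mathcal P_2(\mathbb R^d)$. The proof moves the base point along a geodesic $m_t$ from $\mu$ to $\nu$ and integrates a differential inequality for the amount by which $J_r\mu$ fails to solve the problem that defines $J_rm_t$. For $\lambda$-convex functionals it gives the optimal constant $(1+\lambda r)^{-1}$. We deduce that the projection onto densities bounded by one is nonexpansive, and we show by an example that the restriction to the closure of the domain cannot be dropped.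
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $A$ be an operator on a Banach space $X$, with resolvent $J^X_r=(I+rA)^{-1}$, $r>0$. Accretivity of $A$ means exactly that
\begin{equation}\label{eq:banach}
\|J^X_ru-J^X_rv\|\le\|u-v\|\qquad\text{for all $r>0$ and all $u,v$.}
\end{equation}
The basic example is $A=\partial E$, with $E$ a proper, lower semicontinuous, convex functional on a Hilbert space. Then $J^X_ru$ is the minimizer of $E(v)+\frac1{2r}\|v-u\|^2$, that is, one step of the discrete gradient flow of $E$, and \eqref{eq:banach} says that a step never moves two initial data apart. In this variational form $J_r$ makes sense in any metric space, and \eqref{eq:banach} also holds in spaces of nonpositive curvature. This paper treats the Wasserstein space, which is nonnegatively curved.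

\subsection*{Plans and generalized geodesics}
Let $\mathcal P_2=\mathcal P_2(\mathbb R^d)$ be the set of Borel probability measures on $\mathbb R^d$ with finite second moment. For $\mu_1,\dots,\mu_k\in\mathcal P_2$, let $\Gamma(\mu_1,\dots,\mu_k)$ be the set of \emph{plans}, that is, of probability measures on $(\mathbb R^d)^k$ whose $i$-th marginal is $\mu_i$. We write $\pi^i$ and $\pi^{i,j}$ for the coordinate projections and $T_\#\gamma$ for the image of $\gamma$ under a map $T$. The quadratic Wasserstein distance is
\[
W_2^2(\mu,\nu)=\min_{\sigma\in\Gamma(\mu,\nu)}\int|x_1-x_2|^2\,d\sigma .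
\]
The minimum is attained, $\Gamma_o(\mu,\nu)$ denotes the set of optimal plans, and $(\mathcal P_2,W_2)$ is a complete metric space. In probabilistic language, $W_2^2(\mu,\nu)\le\mathbb E|X-Y|^2$ whenever $X\sim\mu$ and $Y\sim\nu$, with equality exactly when the law of $(X,Y)$ is optimal. We shall use the \emph{gluing lemma}: if $\alpha$ and $\alpha'$ are probability measures on $\mathbb R^{k}\times\mathbb R^{l}$ and $\mathbb R^{l}\times\mathbb R^{n}$ with the same marginal on $\mathbb R^l$, there are random vectors $U,V,U'$ with $(U,V)\sim\alpha$ and $(V,U')\sim\alpha'$.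

A plan $\gamma\in\Gamma(m,z,z')$ is \emph{based at $m$} if $\pi^{1,2}_\#\gamma\in\Gamma_o(m,z)$ and $\pi^{1,3}_\#\gamma\in\Gamma_o(m,z')$. The set of such plans is denoted $\Gamma_o(m;z,z')$; it is nonempty by the gluing lemma. For $\gamma\in\Gamma_o(m;z,z')$ and $s\in[0,1]$ put
\[
\gamma_s=\big((1-s)\pi^2+s\pi^3\big)_\#\gamma,\qquad \Delta(\gamma)=\int|x_2-x_3|^2\,d\gamma .
\]
The curve $s\mapsto\gamma_s$ is a \emph{generalized geodesic} from $z$ to $z'$ with base $m$: a particle of $m$ has one optimal destination in $z$ and one in $z'$, and we interpolate between the two. The number $\Delta(\gamma)$ is the cost of the coupling of $z$ and $z'$ that passes through $m$, so $\Delta(\gamma)\ge W_2^2(z,z')$, and the inequality can be strict.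

Let $E:\mathcal P_2\to(-\infty,+\infty]$ and $D(E)=\{E<\infty\}$; $E$ is \emph{proper} if $D(E)\neq\emptyset$. We use convexity in the weak form of \cite[Def.~9.2.4]{AGS}, in which only bases in $D(E)$ are required. If more bases are allowed, the hypothesis only becomes stronger.

\begin{definition}\label{def:convex}
Let $\lambda\in\mathbb R$. The functional $E$ is \emph{$\lambda$-convex along generalized geodesics} if for all $m,z,z'\in D(E)$ there is $\gamma\in\Gamma_o(m;z,z')$ such that
\begin{equation}\label{eq:convex}
E(\gamma_s)\le(1-s)E(z)+sE(z')-\tfrac\lambda2\,s(1-s)\,\Delta(\gamma)\qquad\text{for all }s\in[0,1].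
\end{equation}
For $\lambda=0$ we say that $E$ is \emph{convex along generalized geodesics}.
\end{definition}

For $r>0$ and $m\in\mathcal P_2$ let
\[
\Phi_m(z)=rE(z)+\tfrac12W_2^2(m,z),\qquad z\in\mathcal P_2 ,
\]
and let $J_rm$ be the minimizer of $\Phi_m$ when there is exactly one. If $E$ is proper, then $\Phi_m$ is finite somewhere, so every minimizer lies in $D(E)$, and the minimal value is finite because $E>-\infty$.

\subsection*{The question}
Consider the following hypotheses; closures and semicontinuity refer to $W_2$.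
\begin{enumerate}
\item[(H1)] $E$ is proper and lower semicontinuous.
\item[(H2)] $E$ is coercive: $\inf_\nu\{E(\nu)+\frac1{2r_0}W_2^2(\nu,\mu_0)\}>-\infty$ for some $r_0>0$, $\mu_0\in\mathcal P_2$.
\item[(H3)] $E$ is convex along generalized geodesics.
\item[(H4)] For every $r>0$ and $m\in\overline{D(E)}$, the functional $\Phi_m$ has a unique minimizer $J_rm$.
\end{enumerate}
The question posed in \cite{EF} is whether the analogue of \eqref{eq:banach} holds: \emph{under (H1)--(H4), is $W_2(J_r\mu,J_r\nu)\le W_2(\mu,\nu)$ for all $r>0$ and all $\mu,\nu\in\overline{D(E)}$?}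

The evidence points both ways. For $d=1$ the space $\mathcal P_2$ is isometric to a convex subset of a Hilbert space, so the interest is in $d\ge2$. If $E$ is finite only on Dirac masses and $x\mapsto E(\delta_x)$ is convex, the question is \eqref{eq:banach} in $\mathbb R^d$, since $W_2(\delta_x,\delta_y)=|x-y|$. On the other hand, the Hilbert space proof rests on an inequality between four points that is false in $\mathcal P_2(\mathbb R^2)$ (Section~\ref{sec:idea}), and for bases outside $\overline{D(E)}$ the proximal map can expand distances by an arbitrarily large factor (Section~\ref{sec:example}). The answer is nevertheless yes, in every dimension.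

\begin{theorem}\label{thm:main}
Assume \emph{(H1)--(H4)}. Then $W_2(J_r\mu,J_r\nu)\le W_2(\mu,\nu)$ for all $r>0$ and all $\mu,\nu\in\overline{D(E)}$. Moreover, for $\mu,\nu\in D(E)$,
\begin{equation}\label{eq:main}
W_2^2(J_r\mu,J_r\nu)\;\le\;2\big(\Phi_\nu(J_r\mu)-\Phi_\nu(J_r\nu)\big)\;\le\;W_2^2(\mu,\nu).
\end{equation}
\end{theorem}

The proof uses three properties of the set $D(E)$ of bases. Isolating them gives a statement that covers $\lambda$-convex functionals and other sets of bases.

\begin{theorem}\label{thm:general}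
Let $\lambda\in\mathbb R$ and $r>0$ with $\kappa:=1+\lambda r>0$. Let $E:\mathcal P_2\to(-\infty,+\infty]$ be proper, and let $B\subset\mathcal P_2$ satisfy:
\begin{enumerate}
\item[(i)] for all $\mu,\nu\in B$ there is $\sigma\in\Gamma_o(\mu,\nu)$ with $((1-t)\pi^1+t\pi^2)_\#\sigma\in B$ for all $t\in[0,1]$;
\item[(ii)] for all $m\in B$ and $z,z'\in D(E)$ there is $\gamma\in\Gamma_o(m;z,z')$ satisfying \eqref{eq:convex};
\item[(iii)] for every $m\in B$, the functional $\Phi_m$ has a minimizer.
\end{enumerate}
Then the minimizer $J_rm$ is unique for every $m\in B$, and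
\begin{equation}\label{eq:general}
W_2(J_r\mu,J_r\nu)\le\frac1{1+\lambda r}\,W_2(\mu,\nu)\qquad\text{for all }\mu,\nu\in B.
\end{equation}
The constant is optimal: for $E(\mu)=\frac\lambda2\int|x|^2\,d\mu$ equality holds for all $\mu,\nu\in\mathcal P_2$.

If $E$ is $\lambda$-convex along generalized geodesics, then $B=D(E)$ satisfies \emph{(i)} and \emph{(ii)}. If moreover $E$ is lower semicontinuous and $\Phi_m$ has a unique minimizer for each $m\in\overline{D(E)}$, then \eqref{eq:general} holds for all $\mu,\nu\in\overline{D(E)}$.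
\end{theorem}

Section~\ref{sec:idea} explains the method on examples. Section~\ref{sec:gap} contains the main estimate and Section~\ref{sec:proofs} deduces both theorems and a four-point inequality. Section~\ref{sec:density} treats the projection onto bounded densities.

\section{Four points, or a moving base}\label{sec:idea}

\subsection*{The four-point argument}
Let $E$ be convex on a Hilbert space, $\varphi_u(z)=rE(z)+\frac12|u-z|^2$, and let $Ju$ be the minimizer of $\varphi_u$. Since $\varphi_u$ is a convex function plus $\frac12|u-\cdot|^2$, it grows quadratically away from its minimizer: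
\begin{equation}\label{eq:hilbertgrowth}
\varphi_u(z)-\varphi_u(Ju)\ge\tfrac12|z-Ju|^2 .
\end{equation}
(The computation is that of Lemma~\ref{lem:growth} below, with points in place of measures.) For four points of a metric space with distance $\varrho$, let
\[
N(u,v;y,z)=\varrho^2(u,z)+\varrho^2(v,y)-\varrho^2(u,y)-\varrho^2(v,z).
\]
Take $y=Ju$, $z=Jv$, and add \eqref{eq:hilbertgrowth} to the same inequality with $u$ and $v$ exchanged. The energies cancel, and $2|y-z|^2\le N$. In a Hilbert space, expanding the squares gives $N=2\langle u-v,y-z\rangle$, hence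
\begin{equation}\label{eq:quadrilateral}
N(u,v;y,z)\le 2\,\varrho(u,v)\,\varrho(y,z),
\end{equation}
and $|y-z|\le|u-v|$ follows. The first half of this argument survives in $\mathcal P_2$. The second does not.

\subsection*{Symmetric pairs}
For $p\in\mathbb R^2$ let $\beta(p)=\frac12\delta_p+\frac12\delta_{-p}$, so that $\beta(p)=\beta(-p)$. If $p,q\ne0$, a plan between $\beta(p)$ and $\beta(q)$ puts mass $\theta\in[0,\frac12]$ on each of $(p,q)$, $(-p,-q)$ and mass $\frac12-\theta$ on each of $(p,-q)$, $(-p,q)$. Its cost is $|p|^2+|q|^2-2(4\theta-1)\,p\cdot q$. Therefore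
\begin{equation}\label{eq:pairs}
W_2^2(\beta(p),\beta(q))=|p|^2+|q|^2-2\,|p\cdot q| ,
\end{equation}
and if $p\cdot q>0$ the only optimal plan matches $p$ with $q$ and $-p$ with $-q$, at cost $|p-q|^2$. Let
\[
u=\beta(1,2),\qquad v=\beta(-1,2),\qquad y=\beta(2,1),\qquad z=\beta(2,-1).
\]
All four vectors have squared norm $5$, so each squared distance is $10-2|p\cdot q|$. We get $W_2^2(u,z)=W_2^2(v,y)=10$, $W_2^2(u,y)=W_2^2(v,z)=2$ and $W_2^2(u,v)=W_2^2(y,z)=4$. Thus $N=16$, while the right side of \eqref{eq:quadrilateral} is $8$.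

The same points show why convexity is required along generalized geodesics. The midpoint of the geodesic from $y$ to $z$ is $\beta(2,0)$, and for $m=\beta(0,2)$ we have $W_2^2(m,y)=W_2^2(m,z)=5$ but $W_2^2(m,\beta(2,0))=8$. So $W_2^2(m,\cdot)$ is not convex along ordinary geodesics, and these cannot give \eqref{eq:hilbertgrowth}.

To see where the factor two is lost in \eqref{eq:quadrilateral}, move from $u$ to $v$ along $m_\tau=\beta(p_\tau)$, $p_\tau=(1,2)+\tau\xi$, $\xi=(-2,0)$. Write $y=\beta(q)$, $z=\beta(q')$ with $q=(2,1)$, $q'=(-2,1)$. For $0<\tau<1$ we have $p_\tau\cdot q=4-4\tau>0$ and $p_\tau\cdot q'=4\tau>0$, so $p_\tau$ is matched with $q$ and with $q'$. Hence $f(\tau)=W_2^2(m_\tau,y)-W_2^2(m_\tau,z)=|p_\tau-q|^2-|p_\tau-q'|^2$, and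
\[
N=f(1)-f(0)=\int_0^1 2\langle q'-q,\xi\rangle\,d\tau=2\,|\xi|\,|q-q'|=2\cdot2\cdot4 .
\]
The Cauchy--Schwarz inequality still applies at each time. But the distance between $y$ and $z$ that enters is $|q-q'|=\sqrt{\Delta(\gamma)}=4$, for the plan $\gamma$ based at $m_\tau$, and not $W_2(y,z)=2$.

So we need an upper bound on $\Delta(\gamma)$ for plans based at the intermediate points $m_\tau$. Lemma~\ref{lem:growth} provides one, but only when one of the two endpoints of $\gamma$ minimizes $\Phi_{m_\tau}$. We should therefore compare the fixed measure $J_rm_0$ not with $J_rm_1$ but with the moving minimizer $J_rm_\tau$.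

\subsection*{The gap argument}
Here is this comparison in a Hilbert space, granting that the functions below are Lipschitz (Lemma~\ref{lem:touch} will give this). Let $x_t=x_0+t\xi$, $y_t=Jx_t$, $g(t)=\min\varphi_{x_t}$, and define the \emph{gap}
\[
a(t)=\varphi_{x_t}(y_0)-g(t)\ge0,\qquad a(0)=0 .
\]
We do not need to differentiate $y_t$. Indeed $g(\tau)\le rE(y_t)+\frac12|x_\tau-y_t|^2$ for all $\tau$, with equality at $\tau=t$, so $g'(t)=\langle x_t-y_t,\xi\rangle$ wherever $g'$ exists. With \eqref{eq:hilbertgrowth},
\[
a'(t)=\langle x_t-y_0,\xi\rangle-\langle x_t-y_t,\xi\rangle=\langle y_t-y_0,\xi\rangle\le|\xi|\,|y_t-y_0|\le|\xi|\sqrt{2a(t)} .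
\]
Thus $\sqrt{2a}$ grows at rate at most $|\xi|$, and $|y_1-y_0|\le\sqrt{2a(1)}\le|\xi|=|x_1-x_0|$. For $E=0$ we have $y_t=x_t$ and $a(t)=\frac12t^2|\xi|^2$, and every inequality is an equality. At time $t$ this argument involves only the base $x_t$, its velocity, and the two points $y_t,y_0$ seen from that base. This is why it can be carried out in $\mathcal P_2$.

\section{The gap estimate}\label{sec:gap}

In this section $\lambda,r,\kappa,E,B$ are as in Theorem~\ref{thm:general}. For Theorem~\ref{thm:main} the reader may set $\lambda=0$, $\kappa=1$.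

\subsection*{Quadratic growth}

\begin{lemma}\label{lem:growth}
Let $m\in\mathcal P_2$, $y,z\in D(E)$, and let $\gamma\in\Gamma_o(m;y,z)$ satisfy \eqref{eq:convex} with endpoints $y,z$. Then
\begin{equation}\label{eq:phiconvex}
\Phi_m(\gamma_s)\le(1-s)\Phi_m(y)+s\Phi_m(z)-\tfrac\kappa2\,s(1-s)\,\Delta(\gamma),\qquad s\in[0,1].
\end{equation}
If moreover $y$ minimizes $\Phi_m$, then
\begin{equation}\label{eq:growth}
\Phi_m(z)-\Phi_m(y)\;\ge\;\tfrac\kappa2\,\Delta(\gamma)\;\ge\;\tfrac\kappa2\,W_2^2(y,z).
\end{equation}
\end{lemma}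

\begin{proof}
The image of $\gamma$ under $(\pi^1,(1-s)\pi^2+s\pi^3)$ is a plan between $m$ and $\gamma_s$. Integrate the identity
\[
|x_1-(1-s)x_2-sx_3|^2=(1-s)|x_1-x_2|^2+s|x_1-x_3|^2-s(1-s)|x_2-x_3|^2
\]
against $\gamma$. Since $\gamma$ is based at $m$, the first two terms integrate to squared distances:
\[
W_2^2(m,\gamma_s)\le(1-s)W_2^2(m,y)+sW_2^2(m,z)-s(1-s)\Delta(\gamma).
\]
Half of this plus $r$ times \eqref{eq:convex} is \eqref{eq:phiconvex}. If $y$ is a minimizer, then $\Phi_m(y)\le\Phi_m(\gamma_s)$, and \eqref{eq:phiconvex} gives $0\le s(\Phi_m(z)-\Phi_m(y))-\frac\kappa2s(1-s)\Delta(\gamma)$. Divide by $s$ and let $s\downarrow0$. The last inequality in \eqref{eq:growth} holds because $\kappa>0$ and $\Delta(\gamma)\ge W_2^2(y,z)$.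
\end{proof}

For $m\in B$, two minimizers $y,z$ of $\Phi_m$ lie in $D(E)$, so (ii) and \eqref{eq:growth} give $W_2(y,z)=0$. With (iii), $J_r$ is well defined on $B$. In what follows the first inequality in \eqref{eq:growth}, with $\Delta(\gamma)$, is the one that drives the argument; the weaker bound by $W_2^2$ is used only at the final time.

\subsection*{Functions touched from above by parabolas}
The functions to be differentiated are minima over plans and over competitors. Freezing the minimizer at time $t$ gives a parabola that lies above the function and touches it at $t$. This alone yields all the regularity we need.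

\begin{lemma}\label{lem:touch}
Let $f:[0,1]\to\mathbb R$ and $L\ge0$. Suppose that for every $t\in[0,1]$ there is $p_t\in\mathbb R$ with
\begin{equation}\label{eq:touch}
f(\tau)\le f(t)+p_t(\tau-t)+\tfrac12L^2(\tau-t)^2\qquad\text{for all }\tau\in[0,1].
\end{equation}
Then $f$ is Lipschitz on $[0,1]$, and $f'(t)=p_t$ at every $t\in(0,1)$ where $f$ is differentiable.
\end{lemma}

\begin{proof}
Let $F(\tau)=f(\tau)-\frac12L^2\tau^2$. Since $\frac12(\tau-t)^2-\frac12\tau^2+\frac12t^2=-t(\tau-t)$, inequality \eqref{eq:touch} reads $F(\tau)\le F(t)+(p_t-L^2t)(\tau-t)$. So $F$ is the infimum over $t$ of these affine functions of $\tau$, and $F$ is concave. A finite concave function on $[0,1]$ may still be discontinuous or have infinite slope at an endpoint; the majorants at $t=0$ and $t=1$ exclude this. Indeed, for $0\le s<t\le1$, concavity and these two majorants give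
\[
p_1-L^2\le\frac{F(1)-F(s)}{1-s}\le\frac{F(t)-F(s)}{t-s}\le\frac{F(t)-F(0)}{t}\le p_0 .
\]
Hence $F$ and $f$ are Lipschitz. If $f$ is differentiable at $t\in(0,1)$, the right side of \eqref{eq:touch} minus $f(\tau)$ has an interior minimum at $\tau=t$, so its derivative $p_t-f'(t)$ vanishes.
\end{proof}

\subsection*{The differential inequality}
Fix $\mu,\nu\in B$, let $L=W_2(\mu,\nu)$, and let $\sigma$ be given by (i). Put
\[
m_t=((1-t)\pi^1+t\pi^2)_\#\sigma\in B,\qquad y_t=J_rm_t\in D(E),\qquad t\in[0,1],
\]
so that $m_0=\mu$, $m_1=\nu$. Define the finite functions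
\[
h(t)=\tfrac12W_2^2(m_t,y_0),\qquad g(t)=\min\Phi_{m_t}=\Phi_{m_t}(y_t),
\]
and the gap
\[
a(t)=\Phi_{m_t}(y_0)-\Phi_{m_t}(y_t)=rE(y_0)+h(t)-g(t).
\]
Then $a\ge0$ and $a(0)=0$.

\begin{lemma}\label{lem:ode}
The gap $a$ is Lipschitz on $[0,1]$, and $a'(t)\le L\sqrt{2a(t)/\kappa}$ for a.e.\ $t\in(0,1)$.
\end{lemma}

\begin{proof}
Fix $t\in[0,1]$. By (ii) there is $\gamma^t\in\Gamma_o(m_t;y_t,y_0)$ satisfying \eqref{eq:convex}, and since $y_t$ minimizes $\Phi_{m_t}$, Lemma~\ref{lem:growth} gives
\begin{equation}\label{eq:delta}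
\Delta(\gamma^t)\le 2a(t)/\kappa .
\end{equation}
The velocity of the curve $m_\tau$ is described by $\sigma$, while $y_t$ and $y_0$ are coupled by $\gamma^t$. To form an inner product we need both on one probability space. The law under $\sigma$ of $\big((x_1,x_2),(1-t)x_1+tx_2\big)$ has last marginal $m_t$, which is the first marginal of $\gamma^t$. Gluing along $m_t$ gives square integrable random vectors $X_0,X_1,Y,Z$, depending on $t$, with
\[
(X_0,X_1)\sim\sigma,\qquad(X_t,Y,Z)\sim\gamma^t,\qquad\text{where }X_\tau:=(1-\tau)X_0+\tau X_1 .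
\]
Let $\xi=X_1-X_0$. Then $\mathbb E|\xi|^2=L^2$ because $\sigma$ is optimal, $X_\tau=X_t+(\tau-t)\xi$, and $X_\tau\sim m_\tau$ for every $\tau\in[0,1]$. As $Z\sim y_0$ and $Y\sim y_t$,
\[
h(\tau)\le\tfrac12\mathbb E|X_\tau-Z|^2,\qquad g(\tau)\le\Phi_{m_\tau}(y_t)\le rE(y_t)+\tfrac12\mathbb E|X_\tau-Y|^2 .
\]
At $\tau=t$ these are equalities, because $(X_t,Z)$ and $(X_t,Y)$ are optimally coupled. Expanding the squares around $\tau=t$,
\begin{align*}
h(\tau)&\le h(t)+(\tau-t)\,\mathbb E\langle X_t-Z,\xi\rangle+\tfrac12L^2(\tau-t)^2,\\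
g(\tau)&\le g(t)+(\tau-t)\,\mathbb E\langle X_t-Y,\xi\rangle+\tfrac12L^2(\tau-t)^2 .
\end{align*}
This holds for every $t\in[0,1]$, endpoints included, so Lemma~\ref{lem:touch} applies to $h$ and to $g$. Hence $h$, $g$ and $a$ are Lipschitz, and $h,g$ are both differentiable at a.e.\ $t\in(0,1)$. At such a $t$,
\[
a'(t)=\mathbb E\langle X_t-Z,\xi\rangle-\mathbb E\langle X_t-Y,\xi\rangle=\mathbb E\langle Y-Z,\xi\rangle\le L\,\big(\mathbb E|Y-Z|^2\big)^{1/2}=L\sqrt{\Delta(\gamma^t)},
\]
and \eqref{eq:delta} concludes.
\end{proof}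

Two points deserve notice. A bound on the difference $h'-g'$ needs both derivatives; one-sided bounds from above on $h$ and $g$ would not suffice, and this is what the equality $f'(t)=p_t$ in Lemma~\ref{lem:touch} supplies. Also, the plans $\gamma^t$ are chosen separately for each $t$, and no measurability in $t$ is needed, since the final inequality involves only the function $a$.

\begin{proposition}\label{prop:gap}
Under \emph{(i)--(iii)}, for all $\mu,\nu\in B$,
\begin{equation}\label{eq:gap}
\kappa\,W_2^2(J_r\mu,J_r\nu)\;\le\;2\big(\Phi_\nu(J_r\mu)-\Phi_\nu(J_r\nu)\big)\;\le\;\kappa^{-1}W_2^2(\mu,\nu).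
\end{equation}
\end{proposition}

\begin{proof}
The middle term is $2a(1)$, and the left inequality is \eqref{eq:growth} for $m=m_1$, $y=y_1$, $z=y_0$. For the right inequality we would like to differentiate $\sqrt a$, but the square root is not Lipschitz at $0$, where $a$ starts. So let $\delta>0$ and $b=\sqrt{a+\delta}$. This function is Lipschitz, and for a.e.\ $t$
\[
b'=\frac{a'}{2\sqrt{a+\delta}}\le\frac{L\sqrt{2a/\kappa}}{2\sqrt{a+\delta}}\le\frac{L}{\sqrt{2\kappa}} .
\]
A Lipschitz function is the integral of its derivative, so $\sqrt{a(1)+\delta}\le\sqrt\delta+L/\sqrt{2\kappa}$. Letting $\delta\downarrow0$ gives $2a(1)\le L^2/\kappa$.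
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

To apply Proposition~\ref{prop:gap} with $B=D(E)$ we need a geodesic that stays in $D(E)$, because convexity is available only for such bases. It is found among the generalized geodesics whose base is an endpoint.

\begin{lemma}\label{lem:domain}
If $E$ is $\lambda$-convex along generalized geodesics, then $B=D(E)$ satisfies \emph{(i)} and \emph{(ii)}.
\end{lemma}

\begin{proof}
Condition (ii) is Definition~\ref{def:convex}. For (i), let $\mu,\nu\in D(E)$ and take $\gamma\in\Gamma_o(\mu;\mu,\nu)$ satisfying \eqref{eq:convex}. Since $\int|x_1-x_2|^2d\gamma=W_2^2(\mu,\mu)=0$, we have $x_1=x_2$ $\gamma$-a.e. Hence $\sigma:=\pi^{2,3}_\#\gamma=\pi^{1,3}_\#\gamma$ is optimal between $\mu$ and $\nu$, and $((1-t)\pi^1+t\pi^2)_\#\sigma=\gamma_t$. By \eqref{eq:convex}, $E(\gamma_t)<\infty$.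
\end{proof}

For a base $m\in\overline{D(E)}\setminus D(E)$ we have neither the growth estimate nor a geodesic in $D(E)$, so we pass to the limit.

\begin{lemma}\label{lem:closure}
Let $E$ be proper and lower semicontinuous, let $\Phi_m$ have a unique minimizer $J_rm$ for each $m\in\overline{D(E)}$, and suppose that $W_2(J_r\mu,J_r\nu)\le c\,W_2(\mu,\nu)$ for all $\mu,\nu\in D(E)$. Then this bound holds for all $\mu,\nu\in\overline{D(E)}$.
\end{lemma}

\begin{proof}
Let $\mu\in\overline{D(E)}$ and $\mu^n\in D(E)$ with $\mu^n\to\mu$. By the bound on $D(E)$, the sequence $(J_r\mu^n)$ is Cauchy, so it converges to some $z\in\mathcal P_2$. Then $W_2(\mu^n,J_r\mu^n)\to W_2(\mu,z)$ and $E(z)\le\liminf_nE(J_r\mu^n)$. For every $\zeta\in\mathcal P_2$,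
\[
\Phi_\mu(z)\le\liminf_n\Phi_{\mu^n}(J_r\mu^n)\le\lim_n\Phi_{\mu^n}(\zeta)=\Phi_\mu(\zeta).
\]
So $z$ minimizes $\Phi_\mu$, and $z=J_r\mu$ by uniqueness. Apply this to $\mu$ and to $\nu$, and pass to the limit in $W_2(J_r\mu^n,J_r\nu^n)\le c\,W_2(\mu^n,\nu^n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Uniqueness was shown after Lemma~\ref{lem:growth}, and the outer terms of \eqref{eq:gap} give \eqref{eq:general}. The last paragraph of the theorem follows from Lemma~\ref{lem:domain}, the bound \eqref{eq:general} for $B=D(E)$, and Lemma~\ref{lem:closure} with $c=1/\kappa$.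

It remains to treat $E(\mu)=\frac\lambda2\int|x|^2d\mu$, with $B=\mathcal P_2$. Condition (i) holds for any optimal plan. The identity in the proof of Lemma~\ref{lem:growth} with $x_1=0$ shows that \eqref{eq:convex} is an equality for every $\gamma$, so (ii) holds. Let $S(x)=x/\kappa$. Completing the square,
\[
\tfrac{r\lambda}2|y|^2+\tfrac12|x-y|^2=\tfrac\kappa2\,|S(x)-y|^2+\tfrac12\big(1-\tfrac1\kappa\big)|x|^2 .
\]
Integrate against a plan in $\Gamma(\mu,z)$ and minimize over plans. Since $(x,y)\mapsto(S(x),y)$ maps $\Gamma(\mu,z)$ bijectively onto $\Gamma(S_\#\mu,z)$,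
\[
\Phi_\mu(z)=\tfrac\kappa2W_2^2(S_\#\mu,z)+\tfrac12\big(1-\tfrac1\kappa\big)\int|x|^2d\mu .
\]
Hence $J_r\mu=S_\#\mu$. The map $(x,y)\mapsto(S(x),S(y))$ is a bijection between $\Gamma(\mu,\nu)$ and $\Gamma(S_\#\mu,S_\#\nu)$ that multiplies costs by $\kappa^{-2}$, so $W_2(J_r\mu,J_r\nu)=\kappa^{-1}W_2(\mu,\nu)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\lambda=0$, $\kappa=1$, $B=D(E)$. Conditions (i) and (ii) hold by (H3) and Lemma~\ref{lem:domain}, and (iii) holds by (H4). Then \eqref{eq:gap} is \eqref{eq:main}, and Lemma~\ref{lem:closure} with $c=1$ extends the contraction to $\overline{D(E)}$.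
\end{proof}

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
Convexity enters through Lemma~\ref{lem:growth}, at every base $m_t$ along the geodesic and not only at $\mu$ and $\nu$, and through Lemma~\ref{lem:domain}. Lower semicontinuity and the uniqueness in (H4) are used only in Lemma~\ref{lem:closure}; on $D(E)$ uniqueness is automatic. Coercivity (H2) is not used, since (H4) supplies the minimizers. The condition $\kappa>0$ cannot be relaxed: for the quadratic functional with $\lambda r=-1$ we have $\Phi_{\delta_0}\equiv0$, so every measure is a minimizer.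
\end{remark}

Although \eqref{eq:quadrilateral} fails for general quadruples, the quantity $N$ is controlled on the quadruples produced by $J_r$.

\begin{corollary}[Four-point inequality]\label{cor:four}
Assume \emph{(H1)--(H4)}. For all $r>0$ and $\mu,\nu\in\overline{D(E)}$,
\[
2W_2^2(J_r\mu,J_r\nu)\le W_2^2(\mu,J_r\nu)+W_2^2(\nu,J_r\mu)-W_2^2(\mu,J_r\mu)-W_2^2(\nu,J_r\nu)\le2W_2^2(\mu,\nu).
\]
\end{corollary}

\begin{proof}
For $\mu,\nu\in D(E)$, add \eqref{eq:main} to \eqref{eq:main} with $\mu$ and $\nu$ exchanged. The finite numbers $2rE(J_r\mu)$ and $2rE(J_r\nu)$ each appear once with each sign and cancel. By Theorem~\ref{thm:main}, $J_r$ is continuous on $\overline{D(E)}$, so all terms are continuous in $(\mu,\nu)$ and the inequalities extend to the closure.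
\end{proof}

\section{Projection onto bounded densities}\label{sec:density}

If $E$ is $0$ on a closed set $K$ and $+\infty$ elsewhere, then $J_r$ is the nearest-point projection onto $K$, for every $r$. Theorem~\ref{thm:main} then says nothing, because $J_r$ is the identity on $\overline{D(E)}=K$. This is where the freedom to choose $B$ in Theorem~\ref{thm:general} is useful.

\begin{corollary}\label{cor:density}
Let $K=\{\rho\,dx\in\mathcal P_2(\mathbb R^d):0\le\rho\le1\text{ a.e.}\}$. Every $\mu\in\mathcal P_2(\mathbb R^d)$ has a unique nearest point $P_K\mu$ in $K$ for $W_2$, and $W_2(P_K\mu,P_K\nu)\le W_2(\mu,\nu)$ for all $\mu,\nu\in\mathcal P_2(\mathbb R^d)$.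
\end{corollary}

We recall the facts used. Probability measures converge \emph{narrowly} if their integrals against bounded continuous functions converge. Convergence in $W_2$ implies narrow convergence; $\gamma\mapsto\int\psi\,d\gamma$ is narrowly lower semicontinuous for continuous $\psi\ge0$; a narrowly convergent sequence is tight, and a tight sequence has a narrowly convergent subsequence (Prokhorov's theorem). By Brenier's theorem, if $m\in\mathcal P_2$ is absolutely continuous and $z\in\mathcal P_2$, then $\Gamma_o(m,z)$ consists of a single plan, of the form $(\mathrm{id},T)_\#m$. Finally, for $p>1$ let $U_p(\mu)=\int\rho^p\,dx$ if $\mu=\rho\,dx$, and $U_p(\mu)=+\infty$ if $\mu$ is not absolutely continuous. By \cite[Prop.~9.3.9]{AGS}, applied to $F(s)=s^p$, the functional $U_p$ is convex along generalized geodesics.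

\begin{proof}
We apply Theorem~\ref{thm:general} with $E=0$ on $K$, $E=+\infty$ off $K$, $\lambda=0$ and $B=\mathcal P_2$. The uniform measure on the unit cube lies in $K$, so $E$ is proper, and (i) holds for any optimal plan. Condition (ii) asks, for $m\in\mathcal P_2$ and $z,z'\in K$, for a plan $\gamma\in\Gamma_o(m;z,z')$ with $\gamma_s\in K$ for all $s$.

\emph{$K$ is narrowly closed in $\mathcal P_2$.} Let $\mu\in\mathcal P_2$ be a narrow limit of elements of $K$. The inequality $\int f\,d\mu\le\int f\,dx$ for $0\le f\in C_c(\mathbb R^d)$ passes to the limit. Monotone approximation gives $\mu(U)\le|U|$ for open $U$, and outer regularity of Lebesgue measure gives $\mu(A)\le|A|$ for Borel $A$. So $\mu$ has a density bounded by $1$.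

\emph{Condition (ii) for a base $m$ with bounded density.} We obtain the constraint $\rho\le1$ as the limit of the constraints $U_p\le1$ as $p\to\infty$. The difficulty is that Definition~\ref{def:convex} gives for each $p$ \emph{some} plan, which might depend on $p$. Brenier's theorem removes it: if $T,T'$ are the optimal maps from $m$ to $z,z'$, any $\gamma\in\Gamma_o(m;z,z')$ has $x_2=T(x_1)$ and $x_3=T'(x_1)$ $\gamma$-a.e., so $\gamma=(\mathrm{id},T,T')_\#m$ is unique. The base lies in $D(U_p)$, since a density $\rho\le M$ has $\int\rho^p\le M^{p-1}$, and in particular $U_p\le1$ on $K$. Hence $U_p(\gamma_s)\le(1-s)U_p(z)+sU_p(z')\le1$ for all $p>1$. So $\gamma_s$ has a density $\rho_s$, and for $\delta>0$ we have $(1+\delta)^p\,|\{\rho_s\ge1+\delta\}|\le1$ for all $p>1$. Letting $p\to\infty$ shows that this set is null. Thus $\gamma_s\in K$.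

\emph{Condition (ii) for a general base $m$.} Let $X\sim m$, let $V_n$ be independent of $X$ and uniform on the ball of radius $1/n$, and let $m^n$ be the law of $X+V_n$. Then $m^n$ has a density bounded by that of $V_n$, and $W_2(m^n,m)\le1/n$. Let $\gamma^n\in\Gamma_o(m^n;z,z')$ be the plans of the previous step. Their three marginal sequences are tight, so $(\gamma^n)$ is tight, and along a subsequence $\gamma^n\to\gamma\in\Gamma(m,z,z')$ narrowly. By lower semicontinuity,
\[
\int|x_1-x_2|^2d\gamma\le\liminf_nW_2^2(m^n,z)=W_2^2(m,z),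
\]
and the same holds with $x_3,z'$ in place of $x_2,z$. So $\gamma\in\Gamma_o(m;z,z')$. Since $(1-s)\pi^2+s\pi^3$ is continuous, $\gamma^n_s\to\gamma_s$ narrowly, and $\gamma_s\in K$ because $K$ is closed.

\emph{Condition (iii).} For $z,z'\in K$ and $\gamma$ as in (ii), inequality \eqref{eq:phiconvex} at $s=\frac12$ gives
\[
\inf\Phi_m\le\Phi_m(\gamma_{1/2})\le\tfrac12\Phi_m(z)+\tfrac12\Phi_m(z')-\tfrac18W_2^2(z,z').
\]
Since $0\le\inf\Phi_m<\infty$, every minimizing sequence is Cauchy. Its limit lies in $K$, and it is a minimizer because $\Phi_m=\frac12W_2^2(m,\cdot)$ is continuous on $K$.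
\end{proof}

\section{Expansion outside the closure of the domain}\label{sec:example}

When convexity is required only for bases in $D(E)$, the restriction $\mu,\nu\in\overline{D(E)}$ in Theorem~\ref{thm:main} is essential. Let $d=2$, $0<\ell<1$, $h\ge\ell$, $0<\varepsilon\le h$. With the notation $\beta$ of Section~\ref{sec:idea}, let
\[
\omega_y=\beta(1,y),\qquad K=\{\omega_y:|y|\le\ell\},\qquad m_\pm=\beta(\pm\varepsilon,h),
\]
and let $E$ be $0$ on $K$ and $+\infty$ off $K$; see Figure~\ref{fig:example}.

\begin{figure}[ht]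
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (-1.5,0) -- (1.5,0);
\draw[gray] (0,-1.55) -- (0,1.55);
\draw[very thick] (1,-0.6) -- (1,0.6);
\draw[very thick] (-1,-0.6) -- (-1,0.6);
\draw[->] (0.22,1.3) -- (0.97,0.63);
\draw[->] (-0.22,-1.3) -- (-0.97,-0.63);
\draw[->,dashed] (-0.22,1.3) -- (-0.97,0.63);
\draw[->,dashed] (0.22,-1.3) -- (0.97,-0.63);
\fill (0.22,1.3) circle (1.4pt) node[right] {$(\varepsilon,h)$};
\fill (-0.22,-1.3) circle (1.4pt) node[left] {$(-\varepsilon,-h)$};
\draw[fill=white] (-0.22,1.3) circle (1.4pt) node[left] {$(-\varepsilon,h)$};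
\draw[fill=white] (0.22,-1.3) circle (1.4pt) node[right] {$(\varepsilon,-h)$};
\node[right] at (1,0.6) {$(1,\ell)$};
\node[right] at (1,-0.6) {$(1,-\ell)$};
\node[left] at (-1,0.6) {$(-1,\ell)$};
\node[left] at (-1,-0.6) {$(-1,-\ell)$};
\end{tikzpicture}
\caption{The set $K$ consists of the measures with mass $\frac12$ at each of $\pm(1,y)$, $|y|\le\ell$; these atoms lie on the thick segments. The measure $m_+$ (black atoms) projects along the solid arrows to the pair $\pm(1,\ell)$, and $m_-$ (white atoms) projects along the dashed arrows to the pair $\pm(1,-\ell)$. The measures $m_\pm$ are at distance $2\varepsilon$, their projections at distance $2\ell$.}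
\label{fig:example}
\end{figure}

\emph{The hypotheses (H1)--(H4) hold.} For $|y|,|y'|\le\ell$ we have $(1,y)\cdot(1,y')\ge1-\ell^2>0$. So the optimal plan between $\omega_y$ and $\omega_{y'}$ matches $(1,y)$ with $(1,y')$ and $-(1,y)$ with $-(1,y')$, and $W_2(\omega_y,\omega_{y'})=|y-y'|$. Thus $K$ is isometric to $[-\ell,\ell]$, hence compact, and $E$ is proper and lower semicontinuous. It is coercive since $E\ge0$. Given $y_1,y_2,y_3\in[-\ell,\ell]$, let $\gamma$ put mass $\frac12$ on the triple $((1,y_1),(1,y_2),(1,y_3))$ and mass $\frac12$ on its negative. Then $\gamma\in\Gamma_o(\omega_{y_1};\omega_{y_2},\omega_{y_3})$ and $\gamma_s=\omega_{(1-s)y_2+sy_3}\in K$, which is (H3). For $m\in\overline{D(E)}=K$, the only minimizer of $\Phi_m$ is $m$.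

\emph{Expansion off $K$.} By \eqref{eq:pairs},
\[
W_2^2(m_\pm,\omega_y)=1+\varepsilon^2+h^2+y^2-2\,|{\pm\varepsilon}+hy| .
\]
For the sign $+$ and $|y|\le\ell$,
\[
y^2-2|\varepsilon+hy|\;\ge\;|y|^2-2h|y|-2\varepsilon\;\ge\;\ell^2-2h\ell-2\varepsilon .
\]
The first inequality is an equality only if $y\ge0$. The second is an equality only if $|y|=\ell$, because $s\mapsto s^2-2hs$ is strictly decreasing on $[0,h]\supset[0,\ell]$. So $\omega_\ell$ is the unique minimizer of $\Phi_{m_+}$. Since $|{-\varepsilon}+hy|=|\varepsilon+h(-y)|$, the unique minimizer of $\Phi_{m_-}$ is $\omega_{-\ell}$. Now $W_2(\omega_\ell,\omega_{-\ell})=2\ell$, while $(\varepsilon,h)\cdot(-\varepsilon,h)=h^2-\varepsilon^2\ge0$ and \eqref{eq:pairs} give $W_2(m_+,m_-)=2\varepsilon$. The ratio $\ell/\varepsilon$ is unbounded as $\varepsilon\downarrow0$.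

\emph{Where the proof breaks.} By Theorem~\ref{thm:general}, such expansion cannot occur for functionals that are convex along generalized geodesics with arbitrary bases. Here (ii) fails along the geodesic $m_t=\beta((1-2t)\varepsilon,h)$ from $m_+$ to $m_-$. At its midpoint $\beta(0,h)$, the point $(0,h)$ has inner product $h\ell>0$ with $(1,\ell)$ and with $(-1,\ell)$. So the only generalized geodesic from $\omega_\ell$ to $\omega_{-\ell}=\beta(-1,\ell)$ with this base passes through $\beta(0,\ell)\notin K$. The effect on the gap is visible. The computation above used only $\varepsilon>0$ and $h\ge\ell$, so the minimizer is $y_t=\omega_\ell$ for $t<\frac12$ and $y_t=\omega_{-\ell}$ for $t>\frac12$. Hence $a=0$ on $[0,\frac12)$, and for $\eta=(2t-1)\varepsilon\in(0,h\ell\,]$,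
\[
a(t)=\tfrac12W_2^2(m_t,\omega_\ell)-\tfrac12W_2^2(m_t,\omega_{-\ell})=(h\ell+\eta)-(h\ell-\eta)=2\eta .
\]
The gap leaves zero with slope $4\varepsilon$, whereas the bound $L\sqrt{2a}=4\varepsilon\sqrt\eta$ of Lemma~\ref{lem:ode} tends to zero as $t\downarrow\frac12$.

\begin{thebibliography}{9}

\bibitem{AGS}
Ambrosio, Gigli, and Savar\'e, \emph{Gradient Flows}.

\bibitem{EF}
\emph{The Exponential Formula For The},
\texttt{https://rucore.libraries.rutgers.edu/rutgers-lib/44068/PDF/1/}.

\end{thebibliography}
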